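\title{Logarithmic spirals that cannot be straightened at a steady rate}

\begin{abstract}
A straightening of a chord-arc curve of length one moves the curve, preserving arclength, to a line segment in unit time. It has been conjectured that every chord-arc curve has a straightening in which the distance between any two points grows, at every moment, at a rate comparable to its average rate. We show that this fails for the logarithmic spiral $s\mapsto s^{1+4i}/(1+4i)$, $0\le s\le 1$, already at the initial moment. Averaging the initial velocity over all scales turns it into the velocity of the motion that lowers the pitch of the spiral, and that motion brings some pairs of points closer together. For the spirals $s^{1+ia}/(1+ia)$ there is a threshold $a_*\in(3,4)$ such that the conjectured straightening exists for $0<a<a_*$ and does not exist for $a\ge a_*$. It also follows that, for smooth arcs, the constants cannot be chosen to depend only on the chord-arc constant.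
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}

We identify the plane with $\mathbb C$ and write $\langle\zeta,\omega\rangle=\operatorname{Re}(\overline\zeta\,\omega)$ for the Euclidean inner product. For points $x,y$ of a rectifiable arc $\Gamma$, let $\sigma(x,y)$ be the length of the subarc between them. The arc is \emph{chord-arc}, with constant $K$, if $\sigma(x,y)\le K|x-y|$ for all $x,y\in\Gamma$. The arclength parametrization of a chord-arc curve of length $1$ has unit tangent $e^{if(s)}$ with $f$ of bounded mean oscillation, that is,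
\[
\|f\|_{\mathrm{BMO}}=\sup_{I}\frac1{|I|}\int_I|f-f_I|\,ds<\infty ,
\]
where $I$ runs over the subintervals of $[0,1]$ and $f_I$ is the mean of $f$ over $I$. This seminorm induces the \emph{BMO topology} on the space of chord-arc curves. We need two facts only: a path of curves is continuous if its tangent angles $f_t$ satisfy $\|f_t-f_{t'}\|_{\mathrm{BMO}}\to0$ as $t'\to t$, and, since $|f_I-\lambda|\le\frac1{|I|}\int_I|f-\lambda|$,
\begin{equation}\label{eq:bmo}
\frac1{|I|}\int_I|f-f_I|\,ds\le\frac2{|I|}\int_I|f-\lambda|\,ds\qquad\text{for every constant }\lambda .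
\end{equation}

Let $\Gamma$ be a chord-arc curve of length $1$. A \emph{straightening} of $\Gamma$ is a map $\gamma:[0,1]^2\to\mathbb C$ such that each $\gamma_t=\gamma(\cdot,t)$ is the arclength parametrization of a chord-arc curve of length $1$, the path $t\mapsto\gamma_t$ is continuous in the BMO topology, $\gamma_0$ parametrizes $\Gamma$, and $\gamma_1$ parametrizes a line segment. The points with parameters $u$ and $v$ start at distance $|\gamma_0(u)-\gamma_0(v)|$ and end at distance $|u-v|$, the length of the subarc between them. The \emph{deficit}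
\[
D(u,v)=|u-v|-|\gamma_0(u)-\gamma_0(v)|\ge0
\]
is therefore both the distance that the pair has to gain and its average rate of gain over the time interval $[0,1]$. A straightening is \emph{expansive} if no distance ever decreases. One may ask for more, namely that every pair gains distance at roughly its average rate all the time. We call a straightening \emph{steady}, with constants $0<c\le C<\infty$, if for all $u,v\in[0,1]$ the function $t\mapsto|\gamma_t(u)-\gamma_t(v)|$ is differentiable on $[0,1]$ (one-sidedly at the endpoints) and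
\begin{equation}\label{eq:steady}
c\,D(u,v)\le\frac{d}{dt}\,|\gamma_t(u)-\gamma_t(v)|\le C\,D(u,v),\qquad 0\le t\le1 .
\end{equation}
A steady straightening is expansive. The following is Conjecture~14 of \cite{nsf}.

\begin{quote}
\textbf{Conjecture.} \emph{Every chord-arc curve of length $1$ has a steady straightening.}
\end{quote}

The simplest curve that is not straight supports the conjecture.

\begin{example}[A hinge]\label{ex:hinge}
Let $\Gamma$ consist of two segments that meet at an interior angle $\theta\in(0,\pi)$, and put $\beta=\cos^2(\theta/2)$. Open the hinge so that the angle $\theta_t$ satisfies $\cos^2(\theta_t/2)=\beta(1-t)$. The tangent angle is a step function with jump $\pi-\theta_t$, so it moves continuously in the supremum norm and, by \eqref{eq:bmo}, in BMO. For two points on the same segment all terms of \eqref{eq:steady} vanish. For points on different segments, at distances $r,r'>0$ from the vertex, put $\sigma=r+r'$. The law of cosines gives $d_t^2=\sigma^2-4rr'\beta(1-t)$ for their distance, so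
\[
\frac{d}{dt}d_t=\frac{2rr'\beta}{d_t},\qquad D=\sigma-d_0=\frac{4rr'\beta}{\sigma+d_0},\qquad \frac1D\,\frac{d}{dt}d_t=\frac{\sigma+d_0}{2d_t}.
\]
Since $4rr'\le\sigma^2$, we have $\sigma\sin(\theta/2)\le d_0\le d_t\le\sigma$, with equality on the left when $r=r'$. Thus $\Gamma$ has chord-arc constant $K=1/\sin(\theta/2)$, and the motion is steady with $c=\frac12$ and $C=K$.
\end{example}

A hinge bends once. A chord-arc curve may bend at every scale, with unbounded tangent angle, and the logarithmic spirals are the most symmetric curves that do so. They are the test case of this paper.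

\subsection*{Results}

For $a\in\mathbb R$ let $S_a$ be the arc parametrized by
\[
z_a(s)=\frac{s^{1+ia}}{1+ia}\quad(0<s\le1),\qquad z_a(0)=0 .
\]
We call $a$ the \emph{pitch}. By Lemma~\ref{lem:basic}, $z_a$ is the arclength parametrization of a chord-arc curve of length $1$ with constant $\sqrt{1+a^2}$. When $a>0$ is fixed we write
\[
z=z_a,\qquad d(s,s')=|z(s)-z(s')|,\qquad D(s,s')=|s-s'|-d(s,s').
\]
All our results are governed by the sign of the function
\begin{equation}\label{eq:H}
H_a(\ell)=\cosh\ell-\cos a\ell-\frac{1+a^2}{2a}\,\ell\sin a\ell,\qquad \ell>0 .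
\end{equation}

The obstruction appears at time $0$ and uses very little of the definition of a straightening. Let $(\gamma_t)$ be any family of maps $[0,1]\to\mathbb C$ with $\gamma_0=z$, with no regularity assumed, and for $t>0$ put
\[
\Phi_t(s,s')=\frac{|\gamma_t(s)-\gamma_t(s')|-d(s,s')}{t}.
\]
We consider a strong and a weak condition on the family.
\begin{itemize}
\item[(S)] There are $0<c\le C<\infty$ and $t_k\downarrow0$ such that $cD(s,s')\le\Phi_{t_k}(s,s')\le CD(s,s')$ for all $k$ and all $s,s'\in[0,1]$.
\item[(W)] There are $0<c\le C<\infty$ and $t_k\downarrow0$ such that $0\le\Phi_{t_k}(s,s')\le CD(s,s')$ and $\Phi_{t_k}(0,s)\ge cD(0,s)$ for all $k$ and all $s,s'\in[0,1]$.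
\end{itemize}
A steady straightening of $S_a$ satisfies (S) for every sequence $t_k\downarrow0$, by the mean value theorem. (If $\gamma_0(u)=z(1-u)$, replace $u$ by $1-u$.)

\begin{theorem}\label{thm:A}
Let $a>0$. If some family satisfies \textup{(S)} for $S_a$, then $H_a(\ell)>0$ for all $\ell>0$. Since $H_4(5\pi/8)<0$, the spiral $S_4$ has no steady straightening, and the Conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:B}
There is $a_*\in(3,4)$ such that $\{a>0: H_a>0\text{ on }(0,\infty)\}=(0,a_*)$. Moreover:
\begin{itemize}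
\item[(i)] if $0<a<a_*$, then $S_a$ has a steady straightening;
\item[(ii)] if $a\ge a_*$, then $S_a$ has no steady straightening;
\item[(iii)] if $a>a_*$, then no family satisfies even \textup{(W)} for $S_a$.
\end{itemize}
The same holds for $a<0$ with $|a|$ in place of $a$, because $S_{-a}$ is the reflection of $S_a$ in the real axis.
\end{theorem}

The spiral is singular at its center. For the hinge the constants depend only on the chord-arc constant, and one may hope for the same among smooth arcs. Cutting off the center shows that this fails.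

\begin{corollary}\label{cor:C}
Let $a\ge a_*$ and $\varepsilon_j\to0$ with $0<\varepsilon_j<1$. Suppose that the real-analytic arcs $z([\varepsilon_j,1])$, rescaled to length $1$, have steady straightenings with constants $c_j,C_j$. Then $C_j/c_j\to\infty$. These arcs are chord-arc with constant $\sqrt{1+a^2}$, so for smooth arcs the constants in \eqref{eq:steady} cannot be chosen to depend only on the chord-arc constant.
\end{corollary}

Section~\ref{sec:pitch} studies the obvious way to straighten $S_a$, which is to lower the pitch, and finds $H_a$ as its rate of expansion. Sections~\ref{sec:fields}--\ref{sec:motions} show that no other motion does better: among self-similar velocity fields only the pitch-lowering one is admissible (Section~\ref{sec:fields}), an arbitrary admissible field becomes self-similar after averaging over scales (Section~\ref{sec:averaging}), and a family satisfying (S) or (W) has a velocity field (Section~\ref{sec:motions}). Sections~\ref{sec:threshold} and~\ref{sec:truncated} prove Theorem~\ref{thm:B} and Corollary~\ref{cor:C}.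

\section{Lowering the pitch of a spiral}\label{sec:pitch}

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(i)] For $a\ge0$, the map $z_a$ is the arclength parametrization of an arc of length $1$ with tangent angle $a\log s$, and $\|\log\|_{\mathrm{BMO}}\le2$. Also $|z_a(s)|=s/\sqrt{1+a^2}$ and $|s-s'|\le\sqrt{1+a^2}\,|z_a(s)-z_a(s')|$.
\item[(ii)] For $a>0$, the functions $d$ and $D$ are continuous, homogeneous of degree $1$, and positive for $s\ne s'$. Also $D(0,s)=\kappa|z(s)|$ with $\kappa=\sqrt{1+a^2}-1>0$.
\end{itemize}
\end{lemma}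

\begin{proof}
(i) We have $z_a'(s)=s^{ia}=e^{ia\log s}$, of modulus $1$, and $|z_a(s)|=s/|1+ia|$. The last inequality follows from $|z_a(s)-z_a(s')|\ge\bigl||z_a(s)|-|z_a(s')|\bigr|$. If $I=[p,r]\subset[0,1]$, the mean over $I$ of the decreasing function $\log(r/s)$ is at most its mean over $[0,r]$, which is $1$; apply \eqref{eq:bmo} with $\lambda=\log r$.

(ii) Homogeneity follows from $z(\lambda s)=\lambda^{1+ia}z(s)$ and $|\lambda^{1+ia}|=\lambda$. By (i), $d>0$ off the diagonal. The equality $\bigl|\int_{s'}^sz'\bigr|=|s-s'|$ would force the unit vector $z'$ to be constant on the open interval between $s'$ and $s$, which it is not; so $D>0$. Finally $D(0,s)=s-|z(s)|=\kappa|z(s)|$.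
\end{proof}

By homogeneity, a pair of positive parameters is described up to scale by the logarithm $\ell>0$ of their ratio. Throughout the paper $q=e^{-\ell}$. Seen from the origin, the points $z_a(1)$ and $z_a(q)$ lie at distances $(1+a^2)^{-1/2}$ and $q(1+a^2)^{-1/2}$, and their arguments differ by $a\ell$. Put $\alpha=a^2$ and $\delta(\alpha,\ell)=|z_{\sqrt\alpha}(1)-z_{\sqrt\alpha}(q)|$. The law of cosines and $1+q^2=2q\cosh\ell$ give
\begin{equation}\label{eq:delta}
\delta(\alpha,\ell)^2=\frac{2q\,(\cosh\ell-\cos\sqrt\alpha\,\ell)}{1+\alpha}.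
\end{equation}
The functions $\cos\sqrt\alpha\,\ell=\sum_n(-\alpha\ell^2)^n/(2n)!$ and $\sin(\sqrt\alpha\,\ell)/(\sqrt\alpha\,\ell)=\sum_n(-\alpha\ell^2)^n/(2n+1)!$ are entire in $(\alpha,\ell)$, and hence so is
\begin{equation}\label{eq:Hentire}
H_{\sqrt\alpha}(\ell)=\cosh\ell-\cos\sqrt\alpha\,\ell-\frac{1+\alpha}2\,\ell^2\,\frac{\sin\sqrt\alpha\,\ell}{\sqrt\alpha\,\ell},
\end{equation}
where at $\alpha=0$ we set $H_0(\ell)=\cosh\ell-1-\ell^2/2>0$. Since $\partial_\alpha(-\cos\sqrt\alpha\,\ell)=\frac12\ell^2\sin(\sqrt\alpha\,\ell)/(\sqrt\alpha\,\ell)$, the quotient rule applied to \eqref{eq:delta} gives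
\begin{equation}\label{eq:ddelta}
\partial_\alpha(\delta^2)=-\frac{2q}{(1+\alpha)^2}\,H_{\sqrt\alpha}(\ell),\qquad \alpha\ge0,\ \ell>0 .
\end{equation}
So lowering the pitch separates the points $z_a(s)$ and $z_a(e^{-\ell}s)$ when $H_a(\ell)>0$ and brings them closer when $H_a(\ell)<0$.

The two parts of $H_a$ can be seen in the velocity of this motion. Since $i/(1+ia)=(a+i)/(1+a^2)$,
\begin{equation}\label{eq:pitchfield}
-\partial_az_a(s)=z_a(s)\Bigl(\frac{i}{1+ia}-i\log s\Bigr)=z_a(s)\Bigl(\frac a{1+a^2}+i\Bigl(\frac1{1+a^2}-\log s\Bigr)\Bigr).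
\end{equation}
The real part of the last factor is a dilation about the origin, the same at all points; it increases every distance and produces the term $\cosh\ell-\cos a\ell$. The imaginary part unwinds the spiral: the angle $a\ell$ between the two points decreases at rate $\ell$. This produces the term with $\ell\sin a\ell$, and it works against expansion when $\sin a\ell>0$. For nearby points the two effects cancel to leading order, as they must in a motion that preserves arclength, and what remains is positive and of the size that \eqref{eq:steady} requires. For fixed $a>0$ write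
\[
d_\ell=d(1,q)=\delta(a^2,\ell),\qquad D_\ell=D(1,q)=1-q-d_\ell .
\]

\begin{lemma}\label{lem:small}
As $\ell\to0$, uniformly for $\alpha$ in bounded subsets of $[0,\infty)$,
\[
\frac{\delta(\alpha,\ell)}{\ell}\to1,\qquad \frac{H_{\sqrt\alpha}(\ell)}{\ell^4}\to\frac{(1+\alpha)^2}{24}.
\]
For fixed $a>0$, $D_\ell/\ell^3\to a^2/24$.
\end{lemma}

\begin{proof}
The power series above give, with error terms uniform for bounded $\alpha$,
\begin{equation}\label{eq:taylor}
\cosh\ell-\cos\sqrt\alpha\,\ell=\frac{1+\alpha}2\ell^2+\frac{1-\alpha^2}{24}\ell^4+O(\ell^6),\qquad \frac{\sin\sqrt\alpha\,\ell}{\sqrt\alpha\,\ell}=1-\frac{\alpha\ell^2}6+O(\ell^4).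
\end{equation}
The first limit follows from \eqref{eq:delta}. In \eqref{eq:Hentire} the terms in $\ell^2$ cancel, and the coefficient of $\ell^4$ is $\frac{1-\alpha^2}{24}+\frac{\alpha(1+\alpha)}{12}=\frac{(1+\alpha)^2}{24}$. Since $(1-q)^2=2q(\cosh\ell-1)$,
\[
D_\ell=\frac{(1-q)^2-d_\ell^2}{(1-q)+d_\ell}=\frac{2q}{(1-q)+d_\ell}\Bigl[\cosh\ell-1-\frac{\cosh\ell-\cos a\ell}{1+a^2}\Bigr].
\]
By \eqref{eq:taylor} the bracket is $\frac{\ell^4}{24}\bigl(1-(1-a^2)\bigr)+O(\ell^6)$, and the denominator is $2\ell(1+o(1))$.
\end{proof}

We shall see in Lemma~\ref{lem:threshold} that $H_a(\ell)>0$ whenever the points are at most one full turn apart. The contest is decided in the next half turn. At a turn and a quarter, $a\ell=5\pi/2$, we have $\cos a\ell=0$ and $\sin a\ell=1$, so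
\[
H_a\Bigl(\frac{5\pi}{2a}\Bigr)=\cosh\frac{5\pi}{2a}-\frac{5\pi}4\Bigl(1+\frac1{a^2}\Bigr),
\]
which tends to $1-5\pi/4<0$ as $a\to\infty$. On a tightly wound spiral unwinding beats dilation.

\begin{example}\label{ex:four}
Let $a=4$ and $\ell=5\pi/8$; see Figure~\ref{fig:spiral}. From $3<\pi<3.2$ and $7<e^2<7.4$ we get $\cosh(5\pi/8)<\cosh2<\frac12(7.4+\frac17)<3.8$ and $\frac{5\pi}4\cdot\frac{17}{16}>\frac{255}{64}>3.9$. Hence $H_4(5\pi/8)<0$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=4.5]
\draw[domain=0:5,samples=400,variable=\x] plot ({90-deg(4*\x)}:{exp(-\x)});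
\draw[dashed] (0,1)--({exp(-5*pi/8)},0);
\fill (0,1) circle (0.012) node[left] {$x$};
\fill ({exp(-5*pi/8)},0) circle (0.012) node[below right] {$y$};
\draw[->,very thick] (0,1)--(0,{1+4/17});
\draw[->,very thick] ({exp(-5*pi/8)},0)--({exp(-5*pi/8)*(1+4/17)},{exp(-5*pi/8)*5*pi/8});
\end{tikzpicture}
\caption{The spiral of pitch $4$ and two points $x$, $y$ on it that are a turn and a quarter apart. The arrows are the velocities of $x$ and $y$ when the pitch is lowered, seen in a rotating frame in which $x$ moves radially. Unwinding carries $y$ toward $x$ faster than $x$ recedes, so the dashed chord shrinks.}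
\label{fig:spiral}
\end{figure}

\section{Velocity fields and the self-similar case}\label{sec:fields}

Example~\ref{ex:four} rules out one motion of $S_4$, and we have to rule out all of them. At time $0$ the problem is linear. Fix $a>0$. A \emph{velocity field} on a set $P\subset[0,1]$ is any function $w:P\to\mathbb C$, and its \emph{rates} are the numbers
\begin{equation}\label{eq:rate}
\varphi_w(s,s')=\frac{\langle z(s)-z(s'),\,w(s)-w(s')\rangle}{d(s,s')},\qquad s,s'\in P,\ s\ne s'.
\end{equation}
This is the derivative at $t=0$ of the distance between $z(s)+tw(s)$ and $z(s')+tw(s')$. It is symmetric in $s,s'$ and does not change when a constant is added to $w$. As in \eqref{eq:pitchfield}, we divide $w$ by $z$, because the quotient is the quantity that can be compared across scales.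

\begin{lemma}[Polar form]\label{lem:polar}
Let $w$ be a velocity field on $P\ni0$ with $w(0)=0$ and rates $\varphi$. For $s\in P$, $s>0$, write $w(s)=z(s)(\rho(s)+i\tau(s))$ with $\rho,\tau$ real. Then
\begin{equation}\label{eq:rho}
\rho(s)=\varphi(0,s)/|z(s)| .
\end{equation}
If $\ell>0$ and $s,qs\in P$, $s>0$, put $\psi_\ell(s)=\varphi(s,qs)/s$ and $T_\ell(s)=\tau(s)-\tau(qs)$. Then
\begin{equation}\label{eq:polar}
(1+a^2)\,d_\ell\,\psi_\ell(s)=\rho(s)+q^2\rho(qs)-q\bigl(\rho(s)+\rho(qs)\bigr)\cos a\ell+q\,T_\ell(s)\sin a\ell .
\end{equation}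
\end{lemma}

\begin{proof}
For the pair $(s,0)$, \eqref{eq:rate} reads $|z(s)|\,\varphi(0,s)=|z(s)|^2\rho(s)$. For the pair $(s,qs)$ write $z_1=z(s)$, $z_2=z(qs)$, and let $\mu_j=\rho_j+i\tau_j$ be the corresponding quotients $w/z$. Then
\[
\langle z_1-z_2,\,z_1\mu_1-z_2\mu_2\rangle=|z_1|^2\rho_1+|z_2|^2\rho_2-\operatorname{Re}(z_1\overline{z_2}\,\mu_1)-\operatorname{Re}(\overline{z_1}z_2\,\mu_2).
\]
With $N=s^2/(1+a^2)$ we have $|z_1|^2=N$, $|z_2|^2=q^2N$ and $z_1\overline{z_2}=qNq^{-ia}=qNe^{ia\ell}$. Moreover
\[
\operatorname{Re}(e^{ia\ell}\mu_1)+\operatorname{Re}(e^{-ia\ell}\mu_2)=(\rho_1+\rho_2)\cos a\ell-(\tau_1-\tau_2)\sin a\ell .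
\]
The left side equals $d(s,qs)\varphi(s,qs)=s^2d_\ell\,\psi_\ell(s)$ by homogeneity. Divide by $N$.
\end{proof}

Only increments of $\tau$ occur in \eqref{eq:polar}, since a constant added to $\tau$ is an infinitesimal rotation about the origin.

The main idea is visible in the case of fields that look the same at every scale. Call $w$ \emph{self-similar} if $\rho\equiv\bar\rho$ is constant and $\tau(s)=\tau(1)+b\log s$, so that $T_\ell\equiv b\ell$. Then $\psi_\ell\equiv\bar\psi_\ell$ does not depend on $s$, and \eqref{eq:polar} divided by $2q$ becomes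
\begin{equation}\label{eq:selfsim}
\frac{(1+a^2)\,d_\ell\,\bar\psi_\ell}{2q}=\bar\rho\,(\cosh\ell-\cos a\ell)+\frac b2\,\ell\sin a\ell .
\end{equation}
Up to rotation these fields form a two-parameter family: dilation at rate $\bar\rho$ and winding at rate $b$. An upper bound by a multiple of the deficit removes one parameter. The deficit of a short arc is much smaller than its length, so the bound says that short arcs are not stretched to first order.

\begin{lemma}\label{lem:selfsim}
Let $\bar\rho,b\in\mathbb R$ and $C<\infty$, and let $L\subset(0,\infty)$ have $0$ as a limit point. Suppose that \eqref{eq:selfsim} holds for all $\ell\in L$ with numbers $\bar\psi_\ell$ satisfying $|\bar\psi_\ell|\le CD_\ell$. Then $b=-\bar\rho(1+a^2)/a$ and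
\begin{equation}\label{eq:key}
\bar\rho\,H_a(\ell)=\frac{(1+a^2)\,d_\ell\,\bar\psi_\ell}{2q},\qquad \ell\in L .
\end{equation}
\end{lemma}

\begin{proof}
Divide \eqref{eq:selfsim} by $\ell^2$ and let $\ell\to0$ in $L$. The left side tends to $0$, because $d_\ell D_\ell=O(\ell^4)$ by Lemma~\ref{lem:small}. By \eqref{eq:taylor} the right side tends to $\frac12\bar\rho(1+a^2)+\frac12ab$. This determines $b$, and with this value the right side of \eqref{eq:selfsim} is $\bar\rho H_a(\ell)$.
\end{proof}

The field \eqref{eq:pitchfield} has $\bar\rho=a/(1+a^2)$ and $b=-1$. So a self-similar field on $[0,1]$ with $|\varphi|\le CD$ is, up to an infinitesimal rotation, the pitch-lowering field multiplied by $\bar\rho(1+a^2)/a$. If it moves points away from the origin, then $\bar\rho>0$ by \eqref{eq:rho}, and by \eqref{eq:key} its rates have the sign of $H_a$. This is Theorem~\ref{thm:A} for self-similar fields.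

\section{Averaging over scales}\label{sec:averaging}

A general field behaves differently at different scales. But \eqref{eq:polar} is linear in $\rho$, $T_\ell$ and $\psi_\ell$, its coefficients do not depend on $s$, and the bounds on $\psi_\ell$ that come from $cD\le\varphi\le CD$ do not depend on $s$ either. An average over $s$ that is invariant under dilations should therefore turn \eqref{eq:polar} into \eqref{eq:selfsim}. Two difficulties shape the argument. First, $\tau$ may be unbounded, as in \eqref{eq:pitchfield}, so we average the increments $T_\ell$ and must show that they are bounded. Second, nothing is known about the regularity of $w$ as a function of $s$, so we use finite sums over a countable set of scales. This set has to contain the value $\ell_0$ at which $H_a$ is tested, it has to accumulate at $0$ for Lemma~\ref{lem:selfsim}, and it has to be closed under addition. For $\ell_0>0$ we take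
\begin{equation}\label{eq:XS}
X=\{j\,2^{-r}\ell_0:\ j,r\ge0\text{ integers}\},\qquad S=\{e^{-x}:x\in X\}.
\end{equation}
The set $S$ is countable, dense in $[0,1]$ and closed under multiplication.

\begin{proposition}\label{prop:avg}
Let $a>0$, $\ell_0>0$ and $0<c\le C<\infty$, and let $w$ be a velocity field on $S\cup\{0\}$ whose rates $\varphi$ satisfy
\[
0\le\varphi(s,s')\le CD(s,s')\quad(s\ne s'),\qquad \varphi(0,s)\ge cD(0,s)\quad(s\in S).
\]
Then $H_a(\ell_0)\ge0$. If moreover $\varphi(s,s')\ge cD(s,s')$ for all $s\ne s'$, then $H_a(\ell_0)>0$.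
\end{proposition}

\begin{proof}
Subtracting a constant, we may assume $w(0)=0$ and use Lemma~\ref{lem:polar}. Let $X^+=X\setminus\{0\}$. For $\ell\in X^+$ the functions $\psi_\ell$ and $T_\ell$ are defined on all of $S$.

\emph{Bounds.} By \eqref{eq:rho}, Lemma~\ref{lem:basic}(ii) and the homogeneity of $D$,
\begin{equation}\label{eq:bounds}
c\kappa\le\rho(s)\le C\kappa,\qquad 0\le\psi_\ell(s)\le CD_\ell\qquad(s\in S,\ \ell\in X^+).
\end{equation}
If $\sin a\ell\ne0$, we can solve \eqref{eq:polar} for $T_\ell(s)$, and \eqref{eq:bounds} shows that $T_\ell$ is bounded on $S$. For arbitrary $\ell\in X^+$ we use the identity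
\begin{equation}\label{eq:cocycle}
T_{\ell+\ell'}(s)=T_\ell(s)+T_{\ell'}(e^{-\ell}s),\qquad \ell,\ell'\in X^+ .
\end{equation}
Choose $r$ with $0<a\,2^{-r}\ell<\pi$ and put $\eta=2^{-r}\ell\in X^+$. Then $T_\eta$ is bounded, and so is $T_\ell(s)=\sum_{j=0}^{2^r-1}T_\eta(e^{-j\eta}s)$.

\emph{The mean.} For bounded $h:S\to\mathbb R$ and $m\ge1$ let
\[
M_m(h)=\frac1{m2^m}\sum_{n=0}^{m2^m-1}h\bigl(e^{-n2^{-m}\ell_0}\bigr).
\]
In the variable $-\log s$ this is the average over a grid of mesh $2^{-m}\ell_0$ and length $m\ell_0$. The mesh shrinks so that every $x\in X$ is eventually a multiple of it, and the length grows so that a shift by $x$ becomes negligible. Precisely, let $x=j2^{-r}\ell_0$ and $h_x(s)=h(e^{-x}s)$. For $m\ge r$, the sum defining $M_m(h_x)$ is the sum defining $M_m(h)$ with the range of $n$ shifted by $j2^{m-r}$. At most $2j2^{m-r}$ terms occur in only one of the two sums, so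
\begin{equation}\label{eq:shift}
|M_m(h_x)-M_m(h)|\le\frac{2j2^{m-r}\sup|h|}{m2^m}=\frac{2x\sup|h|}{m\ell_0}\longrightarrow0\qquad(m\to\infty).
\end{equation}
The functions $\rho$, $\psi_\ell$, $T_\ell$ ($\ell\in X^+$) are bounded and countably many. A diagonal argument gives $m_1<m_2<\cdots$ such that $M(h)=\lim_iM_{m_i}(h)$ exists for each of them. The bounded functions $h$ for which this limit exists form a vector space, on which $M$ is linear and $\inf h\le M(h)\le\sup h$. By \eqref{eq:shift}, if $h$ lies in this space then so does $h_x$, and $M(h_x)=M(h)$ for $x\in X$.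

\emph{Averaging.} Put $\bar\rho=M(\rho)$, $\bar\psi_\ell=M(\psi_\ell)$ and $\beta(\ell)=M(T_\ell)$. By \eqref{eq:bounds}, $\bar\rho\ge c\kappa>0$ and $0\le\bar\psi_\ell\le CD_\ell$. By \eqref{eq:cocycle} and invariance, $\beta(\ell+\ell')=\beta(\ell)+\beta(\ell')$. Hence $\beta(j2^{-r}\ell_0)=j\beta(2^{-r}\ell_0)=j2^{-r}\beta(\ell_0)$, that is, $\beta(\ell)=b\ell$ on $X^+$ with $b=\beta(\ell_0)/\ell_0$. Apply $M$ to \eqref{eq:polar}. The function $s\mapsto\rho(qs)$ also has mean $\bar\rho$, so the right side becomes $\bar\rho(1+q^2-2q\cos a\ell)+qb\ell\sin a\ell$, and division by $2q$ gives \eqref{eq:selfsim} for all $\ell\in X^+$.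

\emph{Conclusion.} Lemma~\ref{lem:selfsim} with $L=X^+$ gives \eqref{eq:key}. At $\ell=\ell_0$ its right side is nonnegative and $\bar\rho>0$, so $H_a(\ell_0)\ge0$. Under the additional hypothesis $\psi_{\ell_0}\ge cD_{\ell_0}$ on $S$, so $\bar\psi_{\ell_0}\ge cD_{\ell_0}>0$ and $H_a(\ell_0)>0$.
\end{proof}

\begin{remark}\label{rem:hyp}
The upper bound $\varphi\le CD$ is used twice: it makes $\rho,\psi_\ell,T_\ell$ bounded, and it determines $b$. It cannot be dropped, since the dilation $w=z$ has rates $\varphi=d\ge D/\sqrt{1+a^2}$ for every $a$. The lower bound for the pairs $(0,s)$ is used only to get $\bar\rho>0$. It cannot be replaced by $0$, as the field $w=0$ shows. In particular the argument does not exclude a straightening of $S_a$ that is merely expansive.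
\end{remark}

\section{From distances to velocities}\label{sec:motions}

Conditions (S) and (W) concern distances only. The maps $\gamma_{t_k}$ may be composed with arbitrary isometries of the plane, so the quotients $(\gamma_{t_k}(s)-z(s))/t_k$ need not converge. We fix the isometries by means of three non-collinear reference points, with respect to which positions are smooth functions of distances.

\begin{lemma}\label{lem:velocity}
Let $P\subset[0,1]$ contain $p_0,p_1,p_2$ with $z(p_0),z(p_1),z(p_2)$ not collinear. Let $t_k\downarrow0$ and let $g_k:P\to\mathbb C$ be maps such that the finite limit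
\[
\varphi(s,s')=\lim_{k\to\infty}\frac{|g_k(s)-g_k(s')|-d(s,s')}{t_k}
\]
exists for all $s,s'\in P$. Then there is a velocity field $w$ on $P$ with $\varphi_w=\varphi$ off the diagonal, $w(p_0)=0$ and $|w(p_1)|=|\varphi(p_0,p_1)|$.
\end{lemma}

\begin{proof}
Call a real sequence $(\lambda_k)$ \emph{regular}, with limit $\lambda$, if $(\lambda_k-\lambda)/t_k$ converges to a finite limit. If finitely many sequences are regular and $F$ is of class $C^1$ near the point formed by their limits, then $F$ evaluated on the sequences is regular, by the definition of the derivative. This covers sums, products, quotients whose denominator has nonzero limit, and square roots of sequences with positive limit.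

By hypothesis all distances $|g_k(s)-g_k(s')|$ are regular with limit $d(s,s')$. Put $A_k(s)=g_k(s)-g_k(p_0)$ and $A(s)=z(s)-z(p_0)$. By polarization,
\[
2\langle A_k(s),A_k(s')\rangle=|A_k(s)|^2+|A_k(s')|^2-|A_k(s)-A_k(s')|^2 ,
\]
so these inner products are regular with limits $\langle A(s),A(s')\rangle$. Let $e=A(p_1)/|A(p_1)|$, and write $A(p_2)=(x+iy)e$, where $y\ne0$ by non-collinearity. Composing $g_k$ with an isometry changes neither distances nor inner products. Using a translation, a rotation and, if needed, a reflection, we arrange that $g_k(p_0)=z(p_0)$, that $A_k(p_1)=|A_k(p_1)|\,e$, and that $A_k(p_2)=(x_k+iy_k)e$ with $yy_k\ge0$. Then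
\[
x_k=\frac{\langle A_k(p_2),A_k(p_1)\rangle}{|A_k(p_1)|},\qquad y_k=\operatorname{sgn}(y)\sqrt{|A_k(p_2)|^2-x_k^2}
\]
are regular with limits $x$ and $y$, because $|A(p_1)|>0$ and the radicand tends to $y^2>0$. For $s\in P$ write $A_k(s)=(\xi_k+i\eta_k)e$ and $A(s)=(\xi+i\eta)e$. From $\langle A_k(s),A_k(p_2)\rangle=\xi_kx_k+\eta_ky_k$ we get, for large $k$,
\[
\xi_k=\frac{\langle A_k(s),A_k(p_1)\rangle}{|A_k(p_1)|},\qquad \eta_k=\frac{\langle A_k(s),A_k(p_2)\rangle-\xi_kx_k}{y_k}.
\]
These sequences are regular, and their limits are $\xi$ and $\eta$, which are given by the same formulas without the index $k$. Hence $w(s)=\lim_k(g_k(s)-z(s))/t_k$ exists, $w(p_0)=0$, and $w(p_1)=\varphi(p_0,p_1)\,e$. Finally, $|g_k(s)-g_k(s')|^2$ equals both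
\[
d^2+2t_k\langle z(s)-z(s'),w(s)-w(s')\rangle+o(t_k)\qquad\text{and}\qquad d^2+2t_k\,d\,\varphi+o(t_k),
\]
where $d=d(s,s')$ and $\varphi=\varphi(s,s')$. Comparing the two gives $\varphi_w=\varphi$.
\end{proof}

Non-collinearity is what excludes displacements of order $\sqrt t$. If the points $-1,0,1$ move to $-1,\,i\sqrt t,\,1$, the three distances have rates $\frac12,\frac12,0$, whereas for a velocity field on these points the rate of the outer pair is the sum of the other two.

\begin{proposition}\label{prop:necessary}
Let $a>0$. If some family satisfies \textup{(W)}, then $H_a\ge0$ on $(0,\infty)$. If some family satisfies \textup{(S)}, then $H_a>0$ on $(0,\infty)$.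
\end{proposition}

\begin{proof}
Fix $\ell_0>0$, define $X,S$ by \eqref{eq:XS}, and let $P=S\cup\{0\}$. For each of the countably many pairs $s,s'\in P$ the sequence $\Phi_{t_k}(s,s')$ lies in $[0,CD(s,s')]$. A diagonal argument gives a subsequence along which all these sequences converge, and the limit $\varphi$ satisfies the inequalities assumed for $\Phi_{t_k}$. Take $p_0=0$, $p_1=1$ and $p_2=e^{-\eta}$ with $\eta\in X$, $0<a\eta<\pi$. The quotient $z(p_1)/z(p_2)=e^{\eta}e^{ia\eta}$ is not real, so the three points are not collinear. Lemma~\ref{lem:velocity} gives a velocity field on $P$ with rates $\varphi$, and Proposition~\ref{prop:avg} gives the sign of $H_a(\ell_0)$.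
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The first assertion is contained in Proposition~\ref{prop:necessary}. By Example~\ref{ex:four} no family satisfies (S) for $S_4$, while a steady straightening would. Since $S_4$ is a chord-arc curve of length $1$, the Conjecture is false.
\end{proof}

\section{The threshold}\label{sec:threshold}

To compare $H_a$ for different $a$, the right variable to hold fixed is the angle $a\ell$ between the two points: the trigonometric terms are then frozen, and monotonicity in $a$ becomes visible.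

\begin{lemma}\label{lem:threshold}
If $a>0$ and $0<a\ell\le2\pi$, then $H_a(\ell)>0$. There is $a_*\in(3,4)$ such that $H_a>0$ on $(0,\infty)$ for $0<a<a_*$, the function $H_{a_*}$ is nonnegative and has a zero in $(0,\infty)$, and $H_a$ takes a negative value for each $a>a_*$.
\end{lemma}

\begin{proof}
With $x=a\ell$ we have $\frac{1+a^2}{2a}\ell=\frac{\ell^2+x^2}{2x}$, so $H_a(\ell)=E(x,\ell)$, where
\[
E(x,\ell)=\cosh\ell-\cos x-\frac{\ell^2+x^2}{2x}\sin x,\qquad \partial_\ell E=\sinh\ell-\ell\,\frac{\sin x}x>0\qquad(x>0,\ \ell>0),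
\]
because $\sinh\ell>\ell$ and $\sin x<x$. Thus $E(x,\cdot)$ is strictly increasing on $[0,\infty)$, and $H_a(x/a)=E(x,x/a)$ is strictly decreasing in $a$. Let $A=\{a>0:H_a>0\text{ on }(0,\infty)\}$. It follows that $A$ contains, with $a$, the interval $(0,a]$, and that if $a\notin A$ then $H_{a'}$ takes a negative value for every $a'>a$.

\emph{One full turn.} Let $0<x\le2\pi$ and $y=x/2$. Then
\[
E(x,\ell)>E(x,0)=1-\cos x-\frac x2\sin x=2\sin y\,(\sin y-y\cos y)\ge0 ,
\]
since $\sin y-y\cos y$ vanishes at $0$ and has derivative $y\sin y\ge0$ on $[0,\pi]$.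

\emph{The value $3$ lies in $A$.} It remains to consider $x=3\ell\ge2\pi$. Here $\frac{\ell^2+x^2}{2x}=\frac{5x}9$, and $\cos x+B\sin x\le\sqrt{1+B^2}$ gives
\[
H_3(\ell)\ge F(x):=\cosh\frac x3-\sqrt{1+\Bigl(\frac{5x}9\Bigr)^2}.
\]
Since $2\pi/3>2$ and $10\pi/9<3.5$, we have $\cosh(2\pi/3)>1+2+\frac23=\frac{11}3$ and $1+(10\pi/9)^2<13.25<(11/3)^2$, so $F(2\pi)>0$. The square root has derivative less than $\frac59$, so for $x\ge2\pi$ we have $F'(x)>\frac13\sinh2-\frac59>\frac13(2+\frac43)-\frac59>0$. Hence $F>0$ on $[2\pi,\infty)$.

\emph{The supremum.} By Example~\ref{ex:four} and continuity in $a$, $H_a(5\pi/8)<0$ for some $a<4$, so $a_*=\sup A$ satisfies $3\le a_*<4$, and $(0,a_*)\subset A$. Letting $a\uparrow a_*$ gives $H_{a_*}\ge0$. To find a zero, take $a_j\downarrow a_*$ with $a_*<a_j\le5$ and $\ell_j>0$ with $H_{a_j}(\ell_j)\le0$. The danger is that $\ell_j$ escapes to $0$ or $\infty$. But $a_j\ell_j>2\pi$ gives $\ell_j>2\pi/5$, and $H_{a_j}(\ell_j)\le0$ gives $\cosh\ell_j\le1+\frac{1+a_j^2}{2a_j}\ell_j\le1+\frac{13}5\ell_j$, which bounds $\ell_j$ from above.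 A limit point $\ell>0$ satisfies $H_{a_*}(\ell)\le0$, hence $H_{a_*}(\ell)=0$. Thus $a_*\notin A$. This gives $a_*>3$, and it gives a negative value of $H_a$ for each $a>a_*$.
\end{proof}

Below the threshold we lower the pitch to $0$, and the only choice left is the speed. By \eqref{eq:ddelta} distances are smooth functions of $\alpha=a^2$. If the pitch itself decreased linearly in $t$, then $d\alpha/dt$, and with it every rate, would vanish at $t=1$. As with the quantity $\cos^2(\theta/2)$ in Example~\ref{ex:hinge}, we let $\alpha$ decrease linearly.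

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The description of the set is contained in Lemma~\ref{lem:threshold}. If $a\ge a_*$, then $H_a(\ell)\le0$ for some $\ell$, and (ii) follows from Theorem~\ref{thm:A}. If $a>a_*$, then $H_a(\ell)<0$ for some $\ell$, and (iii) follows from Proposition~\ref{prop:necessary}.

For (i) let $0<a<a_*$, and put $\alpha_t=a^2(1-t)$, $a_t=\sqrt{\alpha_t}$ and $\gamma_t=z_{a_t}$. By Lemma~\ref{lem:basic}(i), each $\gamma_t$ is the arclength parametrization of a chord-arc curve of length $1$, and the tangent angles $f_t=a_t\log u$ satisfy $\|f_t-f_{t'}\|_{\mathrm{BMO}}\le2|a_t-a_{t'}|$. Since $\gamma_0=z_a$ and $\gamma_1(u)=u$, this is a straightening of $S_a$. We verify \eqref{eq:steady}; for $u=v$ all its terms vanish.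

Let $0<v<u$ and $v=qu$ with $q=e^{-\ell}$. By homogeneity $|\gamma_t(u)-\gamma_t(v)|=u\,\delta(\alpha_t,\ell)$ and $D(u,v)=uD_\ell$. By \eqref{eq:delta}, $\delta^2$ is positive and smooth in $\alpha\ge0$, so the distance is differentiable on all of $[0,1]$. From \eqref{eq:ddelta} and $d\alpha_t/dt=-a^2$,
\[
\frac1{D(u,v)}\,\frac d{dt}|\gamma_t(u)-\gamma_t(v)|=Q(\alpha_t,\ell),\qquad Q(\alpha,\ell)=\frac{a^2\,q\,H_{\sqrt\alpha}(\ell)}{(1+\alpha)^2\,\delta(\alpha,\ell)\,D_\ell}.
\]
The function $Q$ is continuous on $[0,a^2]\times(0,\infty)$. It is positive there, since $H_0>0$ and $\sqrt\alpha\le a<a_*$; this is the only use of the hypothesis on $a$. As $\ell\to0$, Lemma~\ref{lem:small} gives, uniformly in $\alpha\in[0,a^2]$,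
\[
Q(\alpha,\ell)\to\frac{a^2\cdot(1+\alpha)^2/24}{(1+\alpha)^2\cdot1\cdot a^2/24}=1 .
\]
As $\ell\to\infty$, we use $q\cosh\ell=\frac12(1+q^2)$. By \eqref{eq:Hentire}, $|qH_{\sqrt\alpha}(\ell)-\frac12|\le\frac12q^2+q+\frac12(1+a^2)q\ell^2\to0$. By \eqref{eq:delta}, $|(1+\alpha)\delta^2-1|\le q^2+2q\to0$, and so $D_\ell\to1-(1+a^2)^{-1/2}>0$. Hence, uniformly in $\alpha\in[0,a^2]$,
\[
Q(\alpha,\ell)\to Q_\infty(\alpha):=\frac{a^2}{2(1+\alpha)^{3/2}\bigl(1-(1+a^2)^{-1/2}\bigr)} .
\]
So $Q$ extends to a positive continuous function on the compact set $[0,a^2]\times[0,\infty]$, and there are constants with $0<c\le Q\le C<\infty$ on this set.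

For $v=0<u$ the distance is $u(1+\alpha_t)^{-1/2}$, with derivative $\frac12ua^2(1+\alpha_t)^{-3/2}$, and $D(u,0)=u\bigl(1-(1+a^2)^{-1/2}\bigr)$. The ratio is $Q_\infty(\alpha_t)\in[c,C]$. Thus the straightening is steady.
\end{proof}

\begin{remark}
The strict inequality in (iii) is needed. For $a=a_*$ the same computation gives $0\le Q\le C$ and $Q_\infty\ge Q_\infty(a^2)>0$, so by the mean value theorem the pitch-lowering motion satisfies (W).
\end{remark}

\section{Truncated spirals}\label{sec:truncated}

Proposition~\ref{prop:avg} needs infinitely many scales and the center of the spiral, and a truncated spiral has neither. If the constants stay comparable along the sequence of truncations, both are recovered in the limit: first a velocity field on all of $S$, and then a velocity for the center. The tool is the following estimate. If $e_1,e_2\in\mathbb C$ and $\Delta=\operatorname{Im}(\overline{e_1}e_2)\ne0$, then every $\omega\in\mathbb C$ satisfies $\omega=i\bigl(\langle e_2,\omega\rangle e_1-\langle e_1,\omega\rangle e_2\bigr)/\Delta$, as one sees by taking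 inner products with $e_1$ and $e_2$. Therefore
\begin{equation}\label{eq:cramer}
|\omega|\le\frac{|\langle e_1,\omega\rangle|\,|e_2|+|\langle e_2,\omega\rangle|\,|e_1|}{|\Delta|}.
\end{equation}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
Both sides of \eqref{eq:steady} scale like lengths. Undoing the rescaling, we obtain maps $\gamma^j_t:[\varepsilon_j,1]\to\mathbb C$ such that the distance $|\gamma^j_t(s)-\gamma^j_t(s')|$ equals $d(s,s')$ at $t=0$ and $|s-s'|$ at $t=1$, and has derivative in $[c_jD(s,s'),C_jD(s,s')]$. By the mean value theorem on $[0,1]$ this derivative takes the value $D(s,s')$, which is positive for $s\ne s'$, so $c_j\le1\le C_j$. Suppose that $C_j/c_j\not\to\infty$, and pass to a subsequence with $C_j/c_j\le\Lambda$. Then $C_j\le\Lambda c_j\le\Lambda$ and $c_j\ge C_j/\Lambda\ge\Lambda^{-1}$.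

Since $a\ge a_*$, there is $\ell_0>0$ with $H_a(\ell_0)\le0$. Define $X,S$ by \eqref{eq:XS}. Let $p_1=1$ and $p_2=e^{-\eta}$ with $\eta\in X$, $0<a\eta<\pi$. Then $z(p_1)/z(p_2)$ is not real, so $z(p_1),z(p_2)$ are linearly independent over $\mathbb R$, and the line through them misses $0=z(0)$. As $S$ accumulates at $0$, there is $p_0\in S$ with $z(p_0)$ off this line.

\emph{Fields on the truncated spirals.} Let $j$ be so large that $P_j=S\cap[\varepsilon_j,1]$ contains $p_0,p_1,p_2$. The distances are differentiable at $t=0$, so Lemma~\ref{lem:velocity} applies with $t_k=1/k$ and $g_k=\gamma^j_{1/k}$. It gives a field $w_j$ on $P_j$ whose rates satisfy $\Lambda^{-1}D\le\varphi_j\le\Lambda D$, with $w_j(p_0)=0$ and $|w_j(p_1)|\le\Lambda$ (recall $d,D\le1$). Rewriting \eqref{eq:rate} as an equation for $w_j(s)$ gives, for $s\ne p$ in $P_j$,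
\begin{equation}\label{eq:pin}
|\langle z(s)-z(p),w_j(s)\rangle|=\bigl|d(s,p)\varphi_j(s,p)+\langle z(s)-z(p),w_j(p)\rangle\bigr|\le\Lambda+|w_j(p)| .
\end{equation}

\emph{A field on $S$.} Each $s\in S$ lies in $P_j$ for large $j$, and we claim that $w_j(s)$ is bounded in $j$. This holds for $p_0$ and $p_1$. For $s=p_2$ the vectors $z(p_2)-z(p_0)$ and $z(p_2)-z(p_1)$ are independent, so \eqref{eq:pin} with $p=p_0,p_1$ and \eqref{eq:cramer} give the bound. For any other $s$, two of the three vectors $z(s)-z(p_i)$ are independent; otherwise all three, and hence their differences $z(p_i)-z(p_k)$, would lie on one line through the origin, and the points $z(p_i)$ would be collinear. Again \eqref{eq:pin} and \eqref{eq:cramer} apply. A diagonal argument now gives a subsequence with $w_j(s)\to w(s)$ for every $s\in S$. By \eqref{eq:rate} the rates of $w_j$ converge to the rates $\varphi$ of $w$, so $\Lambda^{-1}D\le\varphi\le\Lambda D$ on $S$, and \eqref{eq:pin} holds for $w$.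

\emph{The velocity of the center.} As $s\to0$ in $S$, the vectors $z(s)-z(p_1)$ and $z(s)-z(p_2)$ tend to the independent vectors $-z(p_1)$ and $-z(p_2)$. So in \eqref{eq:cramer} the number $|\Delta|$ stays bounded away from $0$, and by \eqref{eq:pin} $w(s)$ stays bounded. Choose $s_i\to0$ in $S$ such that $w(s_i)$ converges, and define $w(0)$ to be the limit. For fixed $s\in S$ we have $z(s_i)\to z(0)$ and $d(s_i,s)\to d(0,s)>0$, so \eqref{eq:rate} gives $\varphi(s_i,s)\to\varphi_w(0,s)$. Since $D(s_i,s)\to D(0,s)$, the bounds $\Lambda^{-1}D\le\varphi_w\le\Lambda D$ hold for the pairs $(0,s)$ as well.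

Proposition~\ref{prop:avg} with $c=\Lambda^{-1}$ and $C=\Lambda$ gives $H_a(\ell_0)>0$, a contradiction. Hence $C_j/c_j\to\infty$. For the last assertion, subarcs of $S_a$ satisfy the chord-arc inequality of Lemma~\ref{lem:basic}(i), which is unchanged by rescaling. If every smooth arc of length $1$ with chord-arc constant $\sqrt{1+a^2}$ had a steady straightening with the same constants $c,C$, we could take $c_j=c$ and $C_j=C$ for all $j$, and the ratio would be bounded.
\end{proof}

\begin{thebibliography}{1}

\bibitem{nsf}
\emph{Results from prior NSF support},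
\texttt{http://www.math.stonybrook.edu/\~{}bishop/vita/nsf06.pdf}.

\end{thebibliography}
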